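\title{The regularity of the fibers of a generic projection}

\begin{abstract}
Let $X\subseteq\mathbb{P}^r$ be a smooth complex projective variety of dimension $n$, and let $\pi\colon X\to\mathbb{P}^{n+c}$ be a generic linear projection. We prove that every fiber of $\pi$, as a finite subscheme of $\mathbb{P}^r$, has Castelnuovo--Mumford regularity at most $n/c+1$, as conjectured by Beheshti and Eisenbud. More precisely, the colengths of the integral closures of the local ideals of a fiber add up to at most $n/c+1$, and this sum bounds the regularity. The value $\lfloor n/c\rfloor+1$ is attained for all $n,c\ge1$. The proof combines a tangent space computation for truncated arcs in a fiber with a local inequality deduced from Skoda's theorem.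
\end{abstract}

\section{Introduction}\label{sec:intro}

We work over $\mathbb{C}$; varieties are irreducible and points are closed points. Let $X\subseteq\mathbb{P}^r$ be a smooth projective variety of dimension $n$, let $c\ge1$ be an integer with $n+c\le r$, and put $s=r-n-c$. Let $\Lambda\subseteq\mathbb{P}^r$ be a linear subspace of dimension $s-1$, empty if $s=0$. The linear projection $\mathbb{P}^r\setminus\Lambda\to\mathbb{P}^{n+c}$ has fibers $L_y\setminus\Lambda\cong\mathbb{A}^s$, where $L_y$ runs over the $s$-planes containing $\Lambda$. Since $\dim X+\dim\Lambda<r$, a general $\Lambda$ is disjoint from $X$, and the projection restricts to a morphism $\pi\colon X\to\mathbb{P}^{n+c}$. Its scheme-theoretic fiber over $y$ is $X_y=X\cap L_y$. This scheme is projective and lies in the affine space $L_y\setminus\Lambda$, so it is finite.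

The \emph{Castelnuovo--Mumford regularity} $\operatorname{reg}(Z)$ of a finite subscheme $Z\subseteq\mathbb{P}^r$ is the least integer $m$ such that $H^i(\mathbb{P}^r,\mathcal{I}_Z(m-i))=0$ for all $i>0$. For nonempty $Z$ it has a meaning in terms of interpolation: $\operatorname{reg}(Z)-1$ is the least degree $k$ such that every function on $Z$ is the restriction of a polynomial of degree at most $k$ (Lemma~\ref{lem:interp}). Thus regularity depends on the size of $Z$ and on its position: three collinear points have regularity $3$, and three noncollinear points have regularity $2$.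

How large can $\operatorname{reg}(X_y)$ be, when $\Lambda$ is general and $y$ is an \emph{arbitrary} point of $\pi(X)$? Suppose that $X_y$ consists of $k$ reduced points. Then $k$ smooth sheets of $\pi(X)$ pass through $y$, each of codimension $c$ in $\mathbb{P}^{n+c}$. If the sheets meet as transversally as their dimensions allow, then $kc\le n+c$. As $k$ points have regularity at most $k$, one is led to the bound
\begin{equation}\label{eq:conj}
\operatorname{reg}(X_y)\le\frac nc+1\qquad\text{for all }y\in\pi(X).
\end{equation}
The conjecture of Beheshti and Eisenbud, as posed in \cite{LSGAV}, asserts that \eqref{eq:conj} holds for generic $\Lambda$, with no assumption on the scheme structure of the fibers. We prove it.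

\begin{theorem}\label{thm:reg}
There is a nonempty Zariski open set of $\Lambda$'s such that $\operatorname{reg}(X_y)\le\frac nc+1$ for all $y\in\pi(X)$.
\end{theorem}

The proof bounds a local invariant that is larger than the regularity. Let $Y=X_y$. For $p\in Y$ let $R_p=\mathcal{O}_{X,p}$ with maximal ideal $\mathfrak{m}_p$, let $I_p\subseteq\mathfrak{m}_p$ be the $\mathfrak{m}_p$-primary ideal of $Y$ at $p$, and let $\overline{I_p}$ be its integral closure, recalled in Section~\ref{sec:arcs}. Put
\[
\ell_p=\min\{k:\mathfrak{m}_p^k\subseteq I_p\}\ge1,\qquad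
\lambda(Y)=\sum_{p\in Y}\dim_{\mathbb{C}}R_p/\overline{I_p},\qquad\lambda(\emptyset)=0 .
\]

\begin{theorem}\label{thm:closure}
There is a nonempty Zariski open set of $\Lambda$'s such that for all $y\in\pi(X)$, with $Y=X_y$,
\[
\operatorname{reg}(Y)\ \le\ \sum_{p\in Y}\ell_p\ \le\ \sum_{p\in Y}\dim_{\mathbb{C}}R_p/\overline{I_p}\ \le\ \frac nc+1 .
\]
\end{theorem}

Each summand of $\lambda(Y)$ is at least $1$, so the last inequality contains the bound on the number of points of a fiber suggested by the count of sheets. The bound cannot be improved.

\begin{proposition}\label{prop:sharp}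
For all $n,c\ge1$ there is a smooth $X\subset\mathbb{P}^{n+c+1}$ of dimension $n$ such that for every point $\Lambda\notin X$ the projection from $\Lambda$ has a fiber of regularity exactly $\lfloor n/c\rfloor+1$.
\end{proposition}

\subsection*{Why not the length}
The obvious upper bound for $\operatorname{reg}(Y)$ is the length of $Y$, and it is natural to ask why we do not try to bound the length by $n/c+1$. The differential of $\pi$ at $p$ has a kernel of dimension at least $k$ when the projective tangent space at $p$ meets $\Lambda$ in dimension at least $k-1$. For $k\le s$ and fixed $p$ this is a Schubert condition of codimension $k(k+c)$ on $\Lambda$, so a count of parameters excludes such points only if $k(k+c)>n$. Where the kernel has dimension $k$, the local ring of the fiber is $\mathbb{C}[[x_1,\dots,x_k]]/J$ with $J$ generated by $k+c$ elements $g_i$ of order at least $2$. Modulo terms of order $4$ the ideal $J$ is spanned by the $g_i$ and the $x_jg_i$, so the length is at least $\binom{k+3}{3}-(k+c)(k+1)$. For $c=1$, $k=8$, $n=72$ this is $84$, while $n/c+1=73$. We make no claim that such points occur. The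 computation shows that a count of parameters does not control the length, and that a smaller invariant is called for.

\subsection*{Plan of the proof}
Section~\ref{sec:reg} proves the elementary inequality $\operatorname{reg}(Y)\le\sum\ell_p$ and Proposition~\ref{prop:sharp}. Section~\ref{sec:model} shows the geometric idea on trisecant lines of a space curve. Section~\ref{sec:geom} extends it to morphisms $\varphi\colon W\to Y$ from disjoint unions $W$ of truncated arcs $\operatorname{Spec}\mathbb{C}[t]/t^q$, and bounds the length of the image of $\varphi$ by $n/c+1$. Section~\ref{sec:arcs} identifies what such morphisms see of $Y$, namely the algebra $\prod R_p/\overline{I_p}$. Section~\ref{sec:local} proves that what they see is enough: $\ell_p\le\dim R_p/\overline{I_p}$. There are countably many types of $W$, so at this stage the bound is known off countably many proper closed sets of $\Lambda$'s; Section~\ref{sec:general} passes to a Zariski open set.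

\subsection*{Conventions}
If $s=0$, or if $n=0$, every nonempty fiber is a reduced point $p$ with $I_p=\mathfrak{m}_p$, and the quantities to be bounded in Theorems~\ref{thm:reg} and~\ref{thm:closure} all equal $1$. \emph{From now on $s\ge1$ and $n\ge1$.} A hat denotes the affine cone, so $\hat\Lambda\subset\hat L\subset\mathbb{C}^{r+1}$ have dimensions $s$ and $s+1$. Let $U$ be the nonempty open subset of the Grassmannian formed by the $(s-1)$-planes $\Lambda$ with $\Lambda\cap X=\emptyset$; it is smooth and irreducible. Let
\[
\mathcal{F}=\{(\Lambda,L):\Lambda\in U,\ \Lambda\subset L,\ \dim L=s\},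
\]
a $\mathbb{P}^{n+c}$-bundle over $U$, and let $\mathcal{Y}\subseteq X\times\mathcal{F}$ be the closed subscheme whose fiber over $(\Lambda,L)$ is $X\cap L$. The morphism $g\colon\mathcal{Y}\to\mathcal{F}$ is proper with finite fibers, hence finite.

\section{Regularity of finite schemes}\label{sec:reg}

Let $Z\subseteq\mathbb{P}^r$ be a nonempty finite subscheme and $h$ a linear form that vanishes at no point of $Z$. Division by $h^k$ identifies $\mathcal{O}_Z(k)$ with $\mathcal{O}_Z$, and forms of degree $k$ with polynomials of degree at most $k$ on the affine space $\{h\neq0\}$.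

\begin{lemma}\label{lem:interp}
Let $m\geq 1$. Then $\operatorname{reg}(Z)\le m$ if and only if the forms of degree $m-1$ surject onto $H^0(\mathcal{O}_Z(m-1))$. If $Z$ has length $d$ and lies on a line, then $\operatorname{reg}(Z)=d$.
\end{lemma}

\begin{proof}
Use the sequence $0\to\mathcal{I}_Z\to\mathcal{O}_{\mathbb{P}^r}\to\mathcal{O}_Z\to0$. For $m\le0$ the nonzero space $H^0(\mathcal{O}_Z(m-1))$ injects into $H^1(\mathcal{I}_Z(m-1))$, so $\operatorname{reg}(Z)\ge1$. For $m\ge1$ the group $H^1(\mathcal{I}_Z(m-1))$ is the cokernel of restriction in degree $m-1$, and for $i\ge2$ we have $H^i(\mathcal{I}_Z(m-i))\cong H^i(\mathcal{O}_{\mathbb{P}^r}(m-i))=0$. In affine terms, surjectivity in degree $m-1$ implies surjectivity in all higher degrees. This proves the first claim. If $Z$ lies on a line, then $\mathcal{O}_Z=\mathbb{C}[u]/(f)$ with $\deg f=d$, and polynomials of degree at most $m-1$ restrict onto the span of $1,u,\dots,u^{m-1}$. This span is all of $\mathcal{O}_Z$ exactly when $m\ge d$.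
\end{proof}

For $k$ reduced points, interpolation in degree $k-1$ is done by products of linear functions that vanish at all points but one. The next proof uses powers of these functions.

\begin{proposition}\label{prop:regell}
For $(\Lambda,L)\in\mathcal{F}$ with $Y=X\cap L\ne\emptyset$ we have $\operatorname{reg}(Y)\le\sum_{p\in Y}\ell_p$.
\end{proposition}

\begin{proof}
Let $m=\sum_p\ell_p$, and work in an affine space containing $Y$. We show that the image of the polynomials of degree at most $m-1$ in $\prod_p\mathcal{O}_{Y,p}$ contains each factor. Fix $p$. For $p'\ne p$ in $Y$ let $l_{p'}$ be an affine linear function that vanishes at $p'$ but not at $p$. The polynomial $G=\prod_{p'\ne p}l_{p'}^{\ell_{p'}}$ has degree $m-\ell_p$. It is zero in $\mathcal{O}_{Y,p'}=R_{p'}/I_{p'}$ for $p'\neq p$, since $\mathfrak{m}_{p'}^{\ell_{p'}}\subseteq I_{p'}$, and it is a unit in $\mathcal{O}_{Y,p}$. The ring $\mathcal{O}_{Y,p}$ is spanned by the monomials in coordinates centered at $p$, and those of degree at least $\ell_p$ vanish in it. So the polynomials $f$ of degree at most $\ell_p-1$ surject onto $\mathcal{O}_{Y,p}$,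 and the products $Gf$ map onto the factor $\mathcal{O}_{Y,p}$. Lemma~\ref{lem:interp} concludes.
\end{proof}

When $s=1$ every fiber lies on a line and its regularity is its length. To reach the bound it then suffices to find, through every point of $\mathbb{P}^r\setminus X$, a line that meets $X$ in a scheme of length $\lfloor n/c\rfloor+1$.

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
Let $d=\lfloor n/c\rfloor+1$, and let $X=\{f_0=\dots=f_c=0\}\subset\mathbb{P}^{n+c+1}$ be a smooth complete intersection of $c+1$ hypersurfaces of degree $d$. It is connected because $n\ge1$, hence irreducible. Let $\Lambda=\{o\}$ with $o\notin X$, and reorder the equations so that $f_0(o)\ne0$. For $1\le i\le c$ put $g_i=f_i-\frac{f_i(o)}{f_0(o)}f_0$. Then $g_i(o)=0$, and $X$ is defined by $f_0,g_1,\dots,g_c$. In coordinates with $o=[1:0:\dots:0]$ write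
\[
g_i=\sum_{j=1}^dx_0^{d-j}g_{ij}(x_1,\dots,x_{n+c+1}),\qquad g_{ij}\text{ homogeneous of degree }j .
\]
The lines through $o$ are $L_z=\{[a:bz]\}$ with $[z]\in\mathbb{P}^{n+c}$, and $g_i|_{L_z}=\sum_ja^{d-j}b^jg_{ij}(z)$. The $cd\le n+c$ forms $g_{ij}$ have positive degree, so they have a common zero $[z]\in\mathbb{P}^{n+c}$. On $L=L_z$ all $g_i$ vanish identically, so $X\cap L$ is the zero scheme of $f_0|_L$, a form of degree $d$ that is nonzero because $f_0(o)\neq0$. This fiber has length $d$ and lies on a line, so its regularity is $d$ by Lemma~\ref{lem:interp}.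
\end{proof}

\section{The model case: trisecant lines of a space curve}\label{sec:model}

Let $n=c=1$ and $r=3$: a smooth curve $X\subset\mathbb{P}^3$ is projected from a point $o$. Theorem~\ref{thm:reg} says that no line through a general point meets $X$ in a scheme of length $3$ or more. We treat three distinct points.

Lines form a family of dimension $4$, and meeting $X$ is one condition, so one expects a one-parameter family of trisecants, sweeping out a surface. The expected dimension cannot be assumed: the trisecants of a plane curve of degree at least $3$ form a two-parameter family. The argument must therefore use the assumption that trisecants fill space, and it does so on tangent spaces.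

Suppose that the variety of tuples $(o,L,p_1,p_2,p_3)$, with $o\in L\setminus X$ and $p_i$ distinct points of $X\cap L$, dominates $\mathbb{P}^3$. By generic smoothness there is a tuple at which every first-order motion of $o$ extends to a first-order motion of the tuple. Choose a basis $e,\hat y$ of $\hat L$ with $o=[e]$. Then $p_i=[u_ie+\hat y]$ with distinct numbers $u_1,u_2,u_3$. A first-order motion of $L$ is a linear map $\dot L\colon\hat L\to V=\mathbb{C}^4/\hat L$. It is given by $a=\dot L(e)$ and $b=\dot L(\hat y)$, and by assumption every $a\in V$ occurs. The velocity of $u_ie+\hat y$ modulo $\hat L$ is $u_ia+b$. Since $p_i$ moves in $X$, this velocity lies in the image $D_i\subseteq V$ of the tangent plane to the cone $\hat X$. That plane contains $u_ie+\hat y\in\hat L$, so $\dim D_i\le1$. Let $\omega_i$ be a nonzero linear form on $V$ that vanishes on $D_i$. We have shown: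
\[
\text{for every }a\in V\text{ there is }b\in V\text{ with }u_i\,\omega_i(a)=-\omega_i(b)\text{ for }i=1,2,3 .
\]
Let $P\subseteq\mathbb{C}^3$ be the image of $\omega=(\omega_1,\omega_2,\omega_3)\colon V\to\mathbb{C}^3$. The displayed statement says that $P$ is stable under componentwise multiplication by $u=(u_1,u_2,u_3)$. Choose $a$ with all $\omega_i(a)\ne0$. Then $P$ contains $\omega(a)$, $u\,\omega(a)$ and $u^2\omega(a)$, which are independent by the Vandermonde determinant. But $\dim P\le\dim V=2$, a contradiction.

The argument has two halves. Dominance makes a space $P$ of dimension at most $n+c$ into a module over the algebra $A=\mathbb{C}[u]$. The forms $\omega_i$ then show that $P$ contains a free $A$-module of rank $c$. Together they give $c\dim A\le n+c$.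

\section{Truncated arcs in a fiber}\label{sec:geom}

In general the points $p_i$ must be replaced by a nonreduced scheme $W$ mapping to the fiber, and the lines $D_i$ by a module over $\mathcal{O}_W$. The first half of the argument works for any finite $W$. The second half needs the analogue of the forms $\omega_i$, and this restricts $W$.

For a tuple $\tau=(q_1,\dots,q_M)$ of positive integers, $M\ge1$, put
\[
\mathcal{O}_i=\mathbb{C}[t]/t^{q_i},\qquad\mathcal{O}_\tau=\prod_{i=1}^M\mathcal{O}_i,\qquad W_\tau=\operatorname{Spec}\mathcal{O}_\tau .
\]

\begin{lemma}\label{lem:linalg}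
Let $V$ be a vector space of dimension $n+c$, let $D\subseteq\mathcal{O}_\tau\otimes V$ be an $\mathcal{O}_\tau$-submodule generated by $n$ elements, and let $A=\mathbb{C}[u_1,\dots,u_s]\subseteq\mathcal{O}_\tau$ be the subalgebra generated by $u_1,\dots,u_s\in\mathcal{O}_\tau$. Suppose that for every $j$ and every $a\in V$ there is $b\in V$ with $u_j\otimes a+1\otimes b\in D$. Then $c\dim A\le n+c$.
\end{lemma}

\begin{proof}
Let $Q=(\mathcal{O}_\tau\otimes V)/D$ and let $P\subseteq Q$ be the image of $1\otimes V$. The hypothesis says that $u_jP\subseteq P$ for all $j$. So $P$ is an $A$-submodule of $Q$, and it equals the image of $A\otimes V$. Since $\dim P\le n+c$, it suffices to find a subspace $V_c\subseteq V$ of dimension $c$ with $(\mathcal{O}_\tau\otimes V_c)\cap D=0$: then $A\otimes V_c$ injects into $P$.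

Write $D=\prod_iD_i$ with $D_i\subseteq\mathcal{O}_i\otimes V$ generated by $n$ elements. Lift the $(n+c)\times n$ matrix of generators of $D_i$ to $\mathbb{C}[[t]]$. Over this principal ideal domain, the Smith normal form makes the matrix diagonal by invertible row and column operations. Reducing modulo $t^{q_i}$, we find a basis of $\mathcal{O}_i\otimes V$ such that $D_i$ lies in the span of the first $n$ basis vectors. The last $c$ coordinates define a surjection $\omega_i\colon\mathcal{O}_i\otimes V\to\mathcal{O}_i^c$ with $\omega_i(D_i)=0$. Its reduction modulo $t$ is a surjection $V\to\mathbb{C}^c$, with kernel $K_i$ of dimension $n$. A general $V_c$ of dimension $c$ satisfies $V_c\cap K_i=0$ for the finitely many $i$. The restriction $\mathcal{O}_i\otimes V_c\to\mathcal{O}_i^c$ of $\omega_i$ then has a determinant that is nonzero modulo $t$, so it is an isomorphism. Hence $(\mathcal{O}_i\otimes V_c)\cap D_i=0$ for each $i$.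
\end{proof}

\begin{example}\label{ex:fail}
The lemma fails for other Artinian rings. Let $\mathcal{O}=\mathbb{C}[x,y,z]/(x^2,y^2,z^2)$, $n=c=1$, and let $D\subseteq\mathcal{O}^2$ be generated by $(x,y)$. Multiplication by $y$ and by $x$ gives $(xy,0)$ and $(0,xy)$, so $D\supseteq xy\,\mathcal{O}^2$. The hypothesis holds for $u_1=xy$, $u_2=xyz$ with $b=0$, yet $A$ has the basis $1,xy,xyz$ and $3>2$. This is why we do not apply the argument to the fiber itself.
\end{example}

Let $(\Lambda,L)\in\mathcal{F}$ and let $\varphi\colon W_\tau\to X\cap L$ be a morphism. It takes values in the affine space $L\setminus\Lambda$. We write $A_\varphi\subseteq\mathcal{O}_\tau$ for the image of the coordinate ring of $L\setminus\Lambda$; its dimension is the length of the scheme-theoretic image of $\varphi$. Let $Z_\tau\subseteq U$ be the set of $\Lambda$ for which there exist $L\supset\Lambda$ and $\varphi\colon W_\tau\to X\cap L$ with $\dim A_\varphi>\frac nc+1$.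

\begin{proposition}\label{prop:main}
For every $\tau$ the set $Z_\tau$ is not dense in $U$.
\end{proposition}

\begin{proof}
Write $W=W_\tau$, $\mathcal{O}=\mathcal{O}_\tau$ and $N=\dim\mathcal{O}$.

\emph{The parameter space.} To use generic smoothness we need the triples $(\varphi,\Lambda,L)$ to form a scheme of finite type. The functor $T\mapsto\operatorname{Mor}(T\times W,X)$ is represented by a product $J$ of jet schemes of $X$, which is of finite type. The spaces $H^0(W,\varphi^*\mathcal{O}(k))$ are the fibers of a vector bundle $\mathcal{E}_k$ of rank $N$ on $J$, the direct image of a line bundle under the finite flat map $J\times W\to J$. The morphism $\varphi$ factors through $L$ exactly when the linear forms vanishing on $L$ map to zero in $H^0(W,\varphi^*\mathcal{O}(1))$. This is the vanishing of a map of vector bundles on $J\times\mathcal{F}$, so it defines a closed subscheme $H_0$.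

On $H_0$ the condition $\dim A_\varphi>\frac nc+1$ is open. Indeed, let $A_{\le j}\subseteq A_\varphi$ be the image of the polynomials of degree at most $j$ in affine coordinates $u_1,\dots,u_s$ on $L\setminus\Lambda$. Since $A_{\le j+1}=A_{\le j}+\sum_iu_iA_{\le j}$, the chain $A_{\le 0}\subseteq A_{\le1}\subseteq\cdots$ is constant from the first equality on, and so $A_\varphi=A_{\le N}$. Forms of degree $N$ on $\mathbb{P}^r$ restrict onto forms of degree $N$ on $L$, that is, onto polynomials of degree at most $N$ in the $u_i$. So $\dim A_\varphi$ is the rank at $\varphi$ of the bundle map $H^0(\mathbb{P}^r,\mathcal{O}(N))\otimes\mathcal{O}_J\to\mathcal{E}_N$, and rank is lower semicontinuous. Let $H\subseteq H_0$ be this open subscheme. Its image in $U$ is $Z_\tau$.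

Suppose that $Z_\tau$ is dense. Then an irreducible component $H'$ of $H_{\mathrm{red}}$ dominates $U$. Generic smoothness states that a dominant morphism of complex varieties has surjective differential at a general smooth point of the source. Fix a smooth point $(\varphi,\Lambda,L)$ of $H'$ at which
\[
TH'\to T_\Lambda U=\operatorname{Hom}(\hat\Lambda,\mathbb{C}^{r+1}/\hat\Lambda)
\]
is surjective, and put $V=\mathbb{C}^{r+1}/\hat L$, of dimension $n+c$. We construct the data of Lemma~\ref{lem:linalg}.

\emph{The functions $u_j$.} Let $\hat X\subset\mathbb{C}^{r+1}\setminus0$ be the punctured cone over $X$, smooth of dimension $n+1$. Line bundles on $W$ are trivial, so $\varphi$ lifts to a morphism $\tilde\varphi\colon W\to\hat X$, unique up to a unit of $\mathcal{O}$. We regard $\tilde\varphi$ as an element of $\mathcal{O}\otimes\hat L$. Let $e_1,\dots,e_s$ be a basis of $\hat\Lambda$ and write $\hat L=\hat\Lambda\oplus\mathbb{C}\hat y$. The points of $W$ map to $X\cap L$, which is disjoint from $\Lambda$, so the $\hat y$-coordinate of $\tilde\varphi$ is a unit. Dividing by it, we normalize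
\begin{equation}\label{eq:lift}
\tilde\varphi=\sum_{j=1}^su_j\otimes e_j+1\otimes\hat y .
\end{equation}
The $u_j$ are the pullbacks of affine coordinates on $L\setminus\Lambda$, so $A_\varphi=\mathbb{C}[u_1,\dots,u_s]$.

\emph{The module $D$.} Let $\mathbb{T}=\tilde\varphi^*T_{\hat X}\subseteq\mathcal{O}\otimes\mathbb{C}^{r+1}$. Because $X$ is smooth, $\mathbb{T}$ is a free direct summand of rank $n+1$, and it consists of the $\tilde\psi$ with $df_{\tilde\varphi}(\tilde\psi)=0$ for all forms $f$ in the ideal of $X$. Euler's formula $df_{\tilde\varphi}(\tilde\varphi)=(\deg f)f(\tilde\varphi)=0$ gives $\tilde\varphi\in\mathbb{T}$. As $\tilde\varphi$ is nonzero at each point of $W$, it is part of a basis of $\mathbb{T}$. Let $D$ be the image of $\mathbb{T}$ in $\mathcal{O}\otimes V$. Since $\tilde\varphi\in\mathcal{O}\otimes\hat L$ maps to $0$, the module $D$ is generated by $n$ elements.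

\emph{Tangent vectors.} Let $\varepsilon^2=0$. A tangent vector to $H'$ is a $\mathbb{C}[\varepsilon]$-point of $H_0$. It consists of a morphism $\varphi_\varepsilon\colon W\times\operatorname{Spec}\mathbb{C}[\varepsilon]\to X$ extending $\varphi$ and of deformations $\hat\Lambda_\varepsilon\subset\hat L_\varepsilon$ in $\mathbb{C}[\varepsilon]\otimes\mathbb{C}^{r+1}$, such that $\varphi_\varepsilon$ factors through $L_\varepsilon$. As before $\varphi_\varepsilon$ lifts to $\hat X$; units of $\mathcal{O}$ are units of $\mathcal{O}[\varepsilon]$, so we may rescale the lift to the form $\tilde\varphi+\varepsilon\tilde\psi$. From $0=f(\tilde\varphi+\varepsilon\tilde\psi)=\varepsilon\,df_{\tilde\varphi}(\tilde\psi)$ for $f$ in the ideal of $X$ we get $\tilde\psi\in\mathbb{T}$.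

Let $\dot L\in\operatorname{Hom}(\hat L,V)$ be the tangent vector to the Grassmannian defined by $\hat L_\varepsilon$. This means that
\[
\hat L_\varepsilon=\{x+\varepsilon(\beta x+x'):x,x'\in\hat L\}
\]
for any linear lift $\beta\colon\hat L\to\mathbb{C}^{r+1}$ of $\dot L$. That $\varphi_\varepsilon$ factors through $L_\varepsilon$ means $\tilde\varphi+\varepsilon\tilde\psi\in\mathcal{O}\otimes\hat L_\varepsilon$, that is, $\tilde\psi\equiv(\mathrm{id}\otimes\beta)(\tilde\varphi)$ modulo $\mathcal{O}\otimes\hat L$. So $(\mathrm{id}\otimes\dot L)(\tilde\varphi)$ is the image of $\tilde\psi\in\mathbb{T}$, and by \eqref{eq:lift}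
\begin{equation}\label{eq:inD}
\sum_{j=1}^su_j\otimes\dot L(e_j)+1\otimes\dot L(\hat y)\in D .
\end{equation}
Let $\gamma\colon\hat\Lambda\to\mathbb{C}^{r+1}$ lift the tangent vector $\dot\Lambda\in\operatorname{Hom}(\hat\Lambda,\mathbb{C}^{r+1}/\hat\Lambda)$ defined by $\hat\Lambda_\varepsilon$. For $x\in\hat\Lambda$ the vector $x+\varepsilon\gamma x$ lies in $\hat L_\varepsilon$, so $\gamma x\equiv\beta x$ modulo $\hat L$. Thus $\dot L|_{\hat\Lambda}$ is the reduction of $\dot\Lambda$ modulo $\hat L$. Every $\dot\Lambda$ occurs, by the choice of the point, so every element of $\operatorname{Hom}(\hat\Lambda,V)$ is $\dot L|_{\hat\Lambda}$ for some tangent vector to $H'$.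

Given $j$ and $a\in V$, take a tangent vector with $\dot L(e_j)=a$ and $\dot L(e_i)=0$ for $i\ne j$. Then \eqref{eq:inD} reads $u_j\otimes a+1\otimes\dot L(\hat y)\in D$. Lemma~\ref{lem:linalg} gives $c\dim A_\varphi\le n+c$, which contradicts $(\varphi,\Lambda,L)\in H$.
\end{proof}

If $s=1$, a fiber $Y$ is a subscheme of a line and is itself isomorphic to some $W_\tau$, so the proposition applies to the identity map of $Y$ and concerns its length. The next two sections are needed when the fiber is not of this form.

\section{Integral closure and truncated arcs}\label{sec:arcs}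

In this section and the next, $p\in X$ is a point, $R=\mathcal{O}_{X,p}$ has maximal ideal $\mathfrak{m}$, and $I\subseteq\mathfrak{m}$ is an $\mathfrak{m}$-primary ideal. We ask which quotient of $R/I$ is seen by maps to the rings $\mathbb{C}[t]/t^q$.

The \emph{integral closure} $\overline I$ is the set of $f\in R$ that satisfy an equation $f^k+a_1f^{k-1}+\dots+a_k=0$ with $a_i\in I^i$. It is an ideal, and $I\subseteq\overline I\subseteq\mathfrak{m}$. Let $\psi$ be a homomorphism from $R$ to a discrete valuation ring with valuation $\operatorname{ord}$. Then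
\begin{equation}\label{eq:val}
\operatorname{ord}\psi\ge q\text{ on }I\quad\Longrightarrow\quad\operatorname{ord}\psi\ge q\text{ on }\overline I,
\end{equation}
for if $\operatorname{ord}\psi(f)<q$, the term $\psi(f)^k$ would have strictly smaller order than all other terms of the equation. A local homomorphism $\varphi\colon R\to\mathbb{C}[t]/t^q$ lifts to $\psi\colon R\to\mathbb{C}[[t]]$, by lifting the images of a regular system of parameters. So \eqref{eq:val} shows that $\varphi(I)=0$ forces $\varphi(\overline I)=0$: truncated arcs see at most $R/\overline I$. In particular $I=\overline I$ if $R/I\cong\mathbb{C}[t]/t^q$.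

\begin{example}\label{ex:powers}
Let $x_1,\dots,x_n$ be a regular system of parameters and $I=(x_1^q,\dots,x_n^q)$. Then $\dim R/I=q^n$. A monomial $f=\prod x_i^{k_i}$ of degree $q$ satisfies $f^q=\prod(x_i^q)^{k_i}\in I^q$, so $\mathfrak{m}^q\subseteq\overline I$, and \eqref{eq:val} for the order of vanishing at $p$ gives equality. Thus $\dim R/\overline I=\binom{n+q-1}{n}$. The monomial of largest degree outside $I$ is $\prod x_i^{q-1}$, so the least $\ell$ with $\mathfrak{m}^\ell\subseteq I$ is $n(q-1)+1$. For $q=2$ the length is $2^n$, while $\ell=\dim R/\overline I=n+1$.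
\end{example}

To show that arcs see all of $R/\overline I$ we use the description of $\overline I$ on a resolution. Let $\mathfrak{b}$ be a nonzero ideal sheaf on a smooth variety $X_0$. A \emph{log resolution} of $\mathfrak{b}$ is a projective birational morphism $\mu\colon X'\to X_0$ with $X'$ smooth, $\mathfrak{b}\mathcal{O}_{X'}=\mathcal{O}_{X'}(-F)$ for an effective divisor $F$, and $F+\operatorname{Exc}(\mu)$ a divisor with simple normal crossing support. In characteristic zero log resolutions exist, and $\mu$ may be taken to be an isomorphism off the zero set of $\mathfrak{b}$. We use the following fact: if $\mu\colon X'\to X_0$ is proper and birational with $X'$ normal and $\mathfrak{b}\mathcal{O}_{X'}=\mathcal{O}_{X'}(-F)$ invertible, then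
\begin{equation}\label{eq:closure}
\mu_*\mathcal{O}_{X'}(-F)=\overline{\mathfrak{b}} .
\end{equation}
For the normalized blow-up $\nu\colon X^+\to X_0$ of $\mathfrak{b}$, with $\mathfrak{b}\mathcal{O}_{X^+}=\mathcal{O}(-F^+)$, this is \cite[\S9.6.A]{Laz}. In general $\mu=\nu\rho$ by the universal properties of blow-up and normalization. Here $\rho$ is proper and birational onto a normal variety, so $\rho_*\mathcal{O}_{X'}=\mathcal{O}_{X^+}$; also $F=\rho^*F^+$, and the projection formula gives \eqref{eq:closure}.

A \emph{divisor over $p$} is a prime divisor $E$ on a smooth $X'$, where $\mu\colon X'\to X_0$ is a proper birational morphism to a neighborhood $X_0$ of $p$ in $X$ and $\mu(E)=\{p\}$. With $v=\operatorname{ord}_E$ put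
\[
\mathfrak{a}_q(v)=\{f\in R:v(f)\ge q\},\qquad v(I)=\min_{f\in I}v(f).
\]
Since $v(\mathfrak{m})\ge1$, we have $\mathfrak{m}^q\subseteq\mathfrak{a}_q(v)$, so $\dim R/\mathfrak{a}_q(v)<\infty$.

\begin{lemma}\label{lem:arcs}
There are finitely many local homomorphisms $\varphi_i\colon R\to\mathbb{C}[t]/t^{q_i}$, $q_i\ge1$, with $\varphi_i(I)=0$ and $\bigcap_i\ker\varphi_i=\overline I$.
\end{lemma}

\begin{proof}
Let $\mu$ be a log resolution of $I$ over a neighborhood of $p$ in which $I$ vanishes only at $p$, and write $I\mathcal{O}_{X'}=\mathcal{O}(-\sum b_kE_k)$ with $b_k>0$. All $E_k$ are divisors over $p$. With $v_k=\operatorname{ord}_{E_k}$ we have $v_k(I)=b_k$, and \eqref{eq:closure} says $\overline I=\bigcap_k\mathfrak{a}_{b_k}(v_k)$. Fix $E=E_k$, $v=v_k$, $q=b_k$. It suffices to write $\mathfrak{a}_q(v)\supseteq I$ as a finite intersection of kernels of local maps to $\mathbb{C}[t]/t^q$. We use arcs transverse to $E$.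

For $\xi\in E$ choose local coordinates $t,t_2,\dots,t_n$ on $X'$ at $\xi$ with $E=\{t=0\}$, and let $\varphi_\xi$ be the composite $R\to\mathcal{O}_{X',\xi}\to\mathbb{C}[[t]]\to\mathbb{C}[t]/t^q$ with $t_j\mapsto0$. It is local because $\mu(\xi)=p$. Each nonzero $f\in R$ is $t^{v(f)}g$ with $g\in\mathcal{O}_{X',\xi}$, so $\varphi_\xi$ kills $\mathfrak{a}_q(v)$. If $v(f)<q$ and $\xi$ lies on no component of the divisor of $\mu^*f$ other than $E$, then $g(\xi)\ne0$, and $\varphi_\xi(f)=g(\xi)t^{v(f)}+\cdots\ne0$. Hence $\bigcap_\xi\ker\varphi_\xi=\mathfrak{a}_q(v)$. As $R/\mathfrak{a}_q(v)$ has finite dimension, finitely many $\xi$ suffice.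
\end{proof}

\begin{corollary}\label{cor:lambda}
Let $(\Lambda,L)\in\mathcal{F}$ and $Y=X\cap L$. If $\lambda(Y)>\frac nc+1$, then $\Lambda\in Z_\tau$ for some $\tau$.
\end{corollary}

\begin{proof}
The maps of Lemma~\ref{lem:arcs} for the ideals $I_p$, $p\in Y$, together define a morphism $\varphi\colon W_\tau\to Y$. Since $Y$ is closed in the affine space $L\setminus\Lambda$, the coordinate ring of $L\setminus\Lambda$ surjects onto $\mathcal{O}_Y=\prod_pR_p/I_p$. So $A_\varphi$ is the image of $\prod_pR_p/I_p$ in $\mathcal{O}_\tau$, which is $\prod_pR_p/\overline{I_p}$, and $\dim A_\varphi=\lambda(Y)$.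
\end{proof}

\section{Nilpotency order and the colength of the integral closure}\label{sec:local}

Let $\ell=\min\{k:\mathfrak{m}^k\subseteq I\}$. The chain $R\supset\mathfrak{m}+I\supset\dots\supset\mathfrak{m}^\ell+I=I$ is strictly decreasing by Nakayama's lemma, so $\ell\le\dim R/I$. We need the stronger inequality $\ell\le\dim R/\overline I$, and Example~\ref{ex:powers} shows that there is no room to spare. The difficulty is that $\ell$ depends on $I$, while valuations see only $\overline I$. Skoda's theorem bridges the gap: a function that vanishes to sufficiently high order along a resolution lies in $I$ itself. So $\mathfrak{m}^{\ell-1}\not\subseteq I$ yields a numerical inequality along one divisor $E$, and it remains to bound the colength of $\mathfrak{a}_q(\operatorname{ord}_E)$ from below by the same numbers.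

For $\mu\colon X'\to X_0$ proper and birational between smooth varieties, the \emph{relative canonical divisor} $K=K_{X'/X_0}$ is the zero divisor of the Jacobian determinant of $\mu$. It is effective and exceptional, $\mathcal{O}(K)\cong\omega_{X'}\otimes\mu^*\omega_{X_0}^{-1}$, and $\mu_*\mathcal{O}(K)=\mathcal{O}_{X_0}$. For a divisor $E$ over $p$ with $v=\operatorname{ord}_E$ put $\alpha(v)=1+\operatorname{ord}_EK$.

Let $X_0$ be an affine neighborhood of $p$ in which $I$ vanishes only at $p$, and let $\mu\colon X'\to X_0$ be a log resolution of $I\cdot\mathfrak{m}$. A factor of an invertible ideal is invertible, so $I\mathcal{O}_{X'}=\mathcal{O}(-F)$ and $\mathfrak{m}\mathcal{O}_{X'}=\mathcal{O}(-M)$ with $F$, $M$ effective. In particular $\mu$ is also a log resolution of $I$.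

\begin{lemma}[Skoda]\label{lem:skoda}
We have $\mu_*\mathcal{O}(K-nF)\subseteq I$ at $p$.
\end{lemma}

\begin{proof}
Generators $h_1,\dots,h_N$ of $I$ generate the line bundle $\mathcal{O}(-F)$, so they define a morphism $\mu^{-1}(p)\to\mathbb{P}^{N-1}$. Its image has dimension at most $n-1$, and therefore misses the intersection of $n$ general hyperplanes. So $n$ general linear combinations $g_1,\dots,g_n$ of the $h_i$ generate $\mathcal{O}(-F)$ along $\mu^{-1}(p)$. The locus where they fail to generate has closed image in $X_0$, not containing $p$; after shrinking $X_0$ it is empty. The Koszul complex of $g_1,\dots,g_n$, twisted by $\mathcal{O}(K-nF)$, is then an exact sequence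
\[
0\to C_n\to\dots\to C_1\to C_0\to0,\qquad C_i=\mathcal{O}\bigl(K-(n-i)F\bigr)^{\binom ni}.
\]
For $j>0$ and $k\ge0$ we have $R^j\mu_*\mathcal{O}(K-kF)=0$: for $k>0$ this is local vanishing \cite[Theorem~9.4.1]{Laz}, and for $k=0$ it is the Grauert--Riemenschneider theorem $R^j\mu_*\omega_{X'}=0$. Let $B_i=\ker(C_i\to C_{i-1})$, so $B_n=0$. The sequences $0\to B_{i+1}\to C_{i+1}\to B_i\to0$ give, by descending induction on $i$, that $R^j\mu_*B_i=0$ for $j>0$. From $R^1\mu_*B_1=0$ we get that
\[
(g_1,\dots,g_n)\colon\mu_*\mathcal{O}\bigl(K-(n-1)F\bigr)^n\to\mu_*\mathcal{O}(K-nF)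
\]
is surjective. Since $\mu_*\mathcal{O}(K-(n-1)F)\subseteq\mu_*\mathcal{O}(K)=\mathcal{O}_{X_0}$, the image lies in $(g_1,\dots,g_n)\subseteq I$.
\end{proof}

In Example~\ref{ex:powers} take for $\mu$ the blow-up of $p$, with exceptional divisor $E$. Then $F=qE$ and $K=(n-1)E$, and the lemma gives $\mathfrak{m}^{n(q-1)+1}\subseteq I$, which is the exact value of $\ell$.

We turn to the colength of $\mathfrak{a}_q(v)$. The number $\alpha(v)$ enters because it bounds the values of coordinates.

\begin{lemma}\label{lem:disc}
If $E$ is a divisor over $p$ with valuation $v$, and $y_1,\dots,y_n$ is a regular system of parameters of $R$, then $\sum_iv(y_i)\le\alpha(v)$.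
\end{lemma}

\begin{proof}
Near a general point of $E$ choose coordinates $t,t_2,\dots,t_n$ with $E=\{t=0\}$, and write $y_i=t^{k_i}\eta_i$ with $k_i=v(y_i)$ and $\eta_i$ regular. Then $dy_i=t^{k_i}(d\eta_i+k_i\eta_i\,dt/t)$. In the expansion of the wedge product every term with two factors $dt/t$ vanishes, so $dy_1\wedge\dots\wedge dy_n$ is $t^{\sum k_i-1}$ times a regular $n$-form. The form $dy_1\wedge\dots\wedge dy_n$ generates $\omega_X$ near $p$, so its pullback vanishes along $E$ to order exactly $\alpha(v)-1$. Hence $\alpha(v)-1\ge\sum k_i-1$.
\end{proof}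

\begin{lemma}\label{lem:colength}
Let $E$ be a divisor over $p$ with valuation $v$, and $w=v(\mathfrak{m})$. For every $q\ge1$,
\[
w\cdot\dim R/\mathfrak{a}_q(v)\ \ge\ nq-\alpha(v)+w .
\]
\end{lemma}

For the blow-up of $p$ we have $w=1$, $\alpha(v)=n$, and the claim is $\dim R/\mathfrak{m}^q\ge n(q-1)+1$. The right side counts the monomials $x_1^k$ and $x_1^kx_j$, $j\geq2$, of degree less than $q$. In general we count the same monomials. They can be dependent modulo $\mathfrak{a}_q(v)$ through cancellation of leading terms, and we prevent this by choosing coordinates whose values are as large as possible.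

\begin{proof}
Choose $x\in\mathfrak{m}$ with $v(x)=w$. Since $v\ge2w>w$ on $\mathfrak{m}^2$, we have $x\notin\mathfrak{m}^2$. Among all $(z_2,\dots,z_n)$ such that $x,z_2,\dots,z_n$ is a regular system of parameters, choose one with $\sum_{j\ge2}v(z_j)$ maximal. The maximum exists because the sum is at most $\alpha(v)-w$ by Lemma~\ref{lem:disc}. Put $z_0=1$ and $J=\{0,2,\dots,n\}$, a set with $n$ elements.

\emph{Claim.} A nontrivial finite $\mathbb{C}$-linear combination of the elements $x^kz_j$, with $k\ge0$ and $j\in J$, has value equal to the minimum $\sigma$ of the values $kw+v(z_j)$ of the terms that occur.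

Suppose that the value exceeds $\sigma$. Then the sum of the terms of value exactly $\sigma$ also has value greater than $\sigma$. Since $\sigma$ and $j$ determine $k$, this sum has the form $\sum_{j\in S}c_jx^{k_j}z_j$ with $S\subseteq J$ and all $c_j\ne0$, and $|S|\ge2$ because a single term has value $\sigma$. If $0\in S$, then $k_0w=k_jw+v(z_j)>k_jw$ for $j\in S\setminus\{0\}$, so $k_0>k_j$. Hence $k=\min_Sk_j$ is attained at some $j_0\ge2$, and $k_0>k$ if $0\in S$. Put
\[
z'=c_{j_0}^{-1}\sum_{j\in S}c_jx^{k_j-k}z_j .
\]
Then $v(z')>\sigma-kw=v(z_{j_0})$. Moreover $z'-z_{j_0}$ lies in the ideal generated by $x$ and the $z_j$ with $j\ge2$, $j\ne j_0$; the term $j=0$, if present, is divisible by $x$. So replacing $z_{j_0}$ by $z'$ gives another regular system of parameters containing $x$, with a larger sum of values. This contradiction proves the claim.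

By the claim, the elements $x^kz_j$ with $kw+v(z_j)<q$ are linearly independent modulo $\mathfrak{a}_q(v)$. For fixed $j$ the number of such $k\geq0$ is at least $(q-v(z_j))/w$. Therefore
\[
\dim R/\mathfrak{a}_q(v)\ \ge\ \sum_{j\in J}\frac{q-v(z_j)}w\ =\ \frac{nq-\sum_{j\ge2}v(z_j)}w\ \ge\ \frac{nq-\alpha(v)+w}w .\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:ell}
There is a divisor over $p$, with valuation $v$, such that $\dim R/\mathfrak{a}_{v(I)}(v)\ge\ell$. Hence $\ell\le\dim R/\overline I$.
\end{proposition}

\begin{proof}
Let $\mu$, $F$, $M$, $K$ be as in Lemma~\ref{lem:skoda}. Every $f\in\mathfrak{m}^{\ell-1}$ vanishes along $(\ell-1)M$. If $(\ell-1)M\ge nF-K$ held, we would get $\mathfrak{m}^{\ell-1}\subseteq\mu_*\mathcal{O}(K-nF)\subseteq I$, against the definition of $\ell$. So the inequality fails along a prime divisor $E$. With $v=\operatorname{ord}_E$, $q=v(I)=\operatorname{ord}_EF$ and $w=v(\mathfrak{m})=\operatorname{ord}_EM$,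
\[
(\ell-1)w+\operatorname{ord}_EK<nq .
\]
The left side is nonnegative, so $q>0$ and $\mu(E)=\{p\}$. All terms are integers, so $(\ell-1)w+\alpha(v)\le nq$. Lemma~\ref{lem:colength} gives $w\dim R/\mathfrak{a}_q(v)\ge nq-\alpha(v)+w\ge\ell w$. Finally $\overline I\subseteq\mathfrak{a}_q(v)$ by \eqref{eq:val}, applied to the inclusion of $R$ in the valuation ring of $v$.
\end{proof}

\section{From very general to general centers}\label{sec:general}

By Propositions~\ref{prop:regell} and~\ref{prop:ell}, every nonempty fiber $Y=X\cap L$ with $(\Lambda,L)\in\mathcal{F}$ satisfies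
\begin{equation}\label{eq:chain}
\operatorname{reg}(Y)\le\sum_{p\in Y}\ell_p\le\lambda(Y),
\end{equation}
and by Corollary~\ref{cor:lambda} all fibers satisfy $\lambda(Y)\le\frac nc+1$ when $\Lambda\notin\bigcup_\tau Z_\tau$. We have no bound on the types $\tau$ that occur, so this union is countable and need not lie in a proper closed set a priori. Recall that a constructible set is a finite union of locally closed sets, that images of constructible sets are constructible (Chevalley), and that a dense constructible subset of a variety contains a nonempty open set.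

\begin{lemma}\label{lem:count}
A constructible subset $B\subseteq U$ contained in $\bigcup_\tau Z_\tau$ is not dense.
\end{lemma}

\begin{proof}
Otherwise $B$ contains a nonempty open set $U_0$. By Proposition~\ref{prop:main} each $\overline{Z_\tau}$ is a proper closed subset of the irreducible variety $U$, so it meets $U_0$ in a proper closed subset. But an irreducible variety over the uncountable field $\mathbb{C}$ is not a countable union of proper closed subsets.
\end{proof}

Theorem~\ref{thm:reg} follows from Theorem~\ref{thm:closure}, but it has a shorter proof, because regularity is semicontinuous in the family $\mathcal{Y}$.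

\begin{proof}[Proof of Theorem~\ref{thm:reg}]
Let $m=\lfloor n/c\rfloor+1$. By Lemma~\ref{lem:interp}, a nonempty fiber $Y=X\cap L$ has $\operatorname{reg}(Y)>\frac nc+1$ if and only if the forms of degree $m-1$ do not surject onto $H^0(\mathcal{O}_Y(m-1))$. Let $\mathcal{C}$ be the cokernel of
\[
H^0(\mathbb{P}^r,\mathcal{O}(m-1))\otimes\mathcal{O}_{\mathcal{F}}\to g_*\bigl(\mathcal{O}_{\mathcal{Y}}(m-1)\bigr).
\]
Direct image under the finite morphism $g$ and the formation of cokernels both commute with base change, so the fiber of $\mathcal{C}$ at $(\Lambda,L)$ is the cokernel of restriction to $Y$. The pairs with $\operatorname{reg}(X\cap L)>\frac nc+1$ therefore form the support of the coherent sheaf $\mathcal{C}$, a closed set. Since $\mathcal{F}\to U$ is proper, its image $B\subseteq U$ is closed. By \eqref{eq:chain} and Corollary~\ref{cor:lambda}, $B\subseteq\bigcup_\tau Z_\tau$, so $B\ne U$ by Lemma~\ref{lem:count}. The theorem holds on $U\setminus B$.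
\end{proof}

For $\lambda$ we resolve the whole family at once, so that \eqref{eq:closure} computes the integral closures of all nearby fibers from one model.

\begin{lemma}\label{lem:constr}
The function $(\Lambda,L)\mapsto\lambda(X\cap L)$ on $\mathcal{F}$ is constructible, that is, constant on each piece of a finite partition of $\mathcal{F}$ into locally closed sets.
\end{lemma}

\begin{proof}
By noetherian induction it suffices to show that every irreducible, reduced, locally closed $S\subseteq\mathcal{F}$ has a nonempty open subset on which $\lambda$ is constant. We shrink $S$ repeatedly. First make $S$ smooth and, by generic flatness, $\mathcal{Y}_S\to S$ flat. If $\mathcal{Y}_S=\emptyset$ we are done. Otherwise let $\mathcal{I}$ be the ideal of $\mathcal{Y}_S$ in $X\times S$; it is nonzero because $n\ge1$. For $b\in S$ it generates on $X\times\{b\}$ the ideal $\mathcal{I}_b$ of the fiber $\mathcal{Y}_b$.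

Let $\mu\colon\mathcal{X}\to X\times S$ be a log resolution of $\mathcal{I}$ that is an isomorphism off $\mathcal{Y}_S$, and write $\mathcal{I}\mathcal{O}_{\mathcal{X}}=\mathcal{O}_{\mathcal{X}}(-F)$, so that $F=\mu^{-1}(\mathcal{Y}_S)$ as schemes. Since $\mathcal{X}$ is smooth and the characteristic is zero, $\mathcal{X}\to S$ is smooth over a nonempty open subset of $S$. Shrink $S$ so that $\mathcal{X}\to S$ is smooth and $F\to S$ is flat.

Let $b\in S$. By flatness of $F$ the sequence $0\to\mathcal{O}(-F)\to\mathcal{O}_{\mathcal{X}}\to\mathcal{O}_F\to0$ stays exact on the fiber $\mathcal{X}_b$. So $F_b$ is an effective Cartier divisor on the smooth scheme $\mathcal{X}_b$, and $\mathcal{I}_b\mathcal{O}_{\mathcal{X}_b}=\mathcal{O}(-F_b)$. The complement $\mathcal{X}_b\setminus F_b$ is dense in $\mathcal{X}_b$ and maps isomorphically to $X\setminus\mathcal{Y}_b$. Hence $\mathcal{X}_b$ is irreducible, $\mu_b\colon\mathcal{X}_b\to X$ is proper and birational, and $\mu_{b*}\mathcal{O}_{\mathcal{X}_b}=\mathcal{O}_X$. By \eqref{eq:closure},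
\[
\overline{\mathcal{I}_b}=\mu_{b*}\mathcal{O}(-F_b)=\ker\bigl(\mathcal{O}_X\to\mu_{b*}\mathcal{O}_{F_b}\bigr).
\]
The map on the right factors through $\mathcal{O}_{\mathcal{Y}_b}$, a sheaf with finite support, and its image is $\mathcal{O}_X/\overline{\mathcal{I}_b}$. Therefore
\[
\lambda(\mathcal{Y}_b)=\operatorname{rank}\bigl(H^0(\mathcal{O}_{\mathcal{Y}_b})\to H^0(\mathcal{O}_{F_b})\bigr).
\]

The projection $g\colon\mathcal{Y}_S\to S$ is finite and flat, so $g_*\mathcal{O}_{\mathcal{Y}_S}$ is a vector bundle with fibers $H^0(\mathcal{O}_{\mathcal{Y}_b})$. The projection $f\colon F\to S$ is proper and flat. By semicontinuity we may shrink $S$ so that $h^0(\mathcal{O}_{F_b})$ is constant; as $S$ is reduced, $f_*\mathcal{O}_F$ is then a vector bundle with fibers $H^0(\mathcal{O}_{F_b})$. So $\lambda(\mathcal{Y}_b)$ is the rank at $b$ of the homomorphism of vector bundles $g_*\mathcal{O}_{\mathcal{Y}_S}\to f_*\mathcal{O}_F$, and this rank is constant on a nonempty open subset of $S$.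
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:closure}]
The first two inequalities are \eqref{eq:chain}, valid for all $\Lambda\in U$. Let $B'\subseteq U$ be the set of $\Lambda$ with $\lambda(X\cap L)>\frac nc+1$ for some $L$. It is the image of a constructible subset of $\mathcal{F}$ by Lemma~\ref{lem:constr}, hence constructible, and $B'\subseteq\bigcup_\tau Z_\tau$ by Corollary~\ref{cor:lambda}. By Lemma~\ref{lem:count} it is not dense, and the theorem holds on $U\setminus\overline{B'}$.
\end{proof}

\begin{remark}
Smoothness of $X$ is used to generate $D$ by $n$ elements in Proposition~\ref{prop:main}, and through the regularity of the local rings $R_p$ in Sections~\ref{sec:arcs}--\ref{sec:general}. Singular points obstruct the bound for a simple reason. If a curve in $\mathbb{P}^3$ has all its local equations vanishing to order $e$ at a point $p$, then the line joining $p$ to any center off the curve meets the curve in length at least $e$, so some fiber has regularity at least $e$, while $n/c+1=2$. A reducible instance is the union of $e^2$ lines through $p$ cut out by two general cones of degree $e$ with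 vertex $p$. Characteristic zero enters through generic smoothness, resolution of singularities and the vanishing theorems, and the uncountability of $\mathbb{C}$ through Lemma~\ref{lem:count}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Laz}
Lazarsfeld, \emph{Positivity in Algebraic Geometry II}.

\bibitem{LSGAV}
\emph{Lectures on the Syzygies and Geometry of Algebraic Varieties},
\texttt{https://math.stonybrook.edu/\textasciitilde roblaz/LSGAV.Prelim.Draft.pdf}.

\end{thebibliography}
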